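\title{The Apostol algebra of a uniform algebra need not be regular}

\begin{abstract}
For a semisimple commutative Banach algebra $\mathcal A$, the largest closed regular subalgebra $\mathrm{Reg}(\mathcal A)$ is contained in the Apostol algebra $\mathrm{Dec}(\mathcal A)$ of those elements whose multiplication operator is decomposable, or equivalently whose Gelfand transform is continuous for the hull-kernel topology. We show that the inclusion can be strict. For every nonempty compact set $K\subset\mathbb C$ we construct a separable uniform algebra $\mathcal A$ and an element $a\in\mathrm{Dec}(\mathcal A)$ with spectrum $K$ such that $\mathrm{Dec}(\mathcal A)$ is isometrically isomorphic to $R(K)$. When $K$ is the closed unit disc, $\mathrm{Dec}(\mathcal A)$ is the disc algebra and $\mathrm{Reg}(\mathcal A)$ consists of the scalars. Among uniform algebras, such an example with spectrum $K$ exists exactly when $R(K)$ is not regular.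
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathcal A$ be a commutative complex Banach algebra. Its character space $\Sigma(\mathcal A)$ is the set of nonzero multiplicative linear functionals on $\mathcal A$; the weak-$*$ topology on it is called the Gelfand topology. The Gelfand transform of $a\in\mathcal A$ is the function $\hat a(\varphi)=\varphi(a)$ on $\Sigma(\mathcal A)$, and $\mathcal A$ is \emph{semisimple} if $a\mapsto\hat a$ is injective. For $E\subseteq\Sigma(\mathcal A)$ and $I\subseteq\mathcal A$ put
\[
k(E)=\{a\in\mathcal A:\hat a|_E=0\},\qquad h(I)=\{\varphi\in\Sigma(\mathcal A):\varphi|_I=0\}.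
\]
The \emph{hull-kernel} (hk) topology on $\Sigma(\mathcal A)$ is the topology in which the closure of $E$ is $h(k(E))$. Unwinding the definitions,
\begin{equation}\label{eq:hk}
E\text{ is hk-closed}\iff\text{for each }\varphi\notin E\text{ there is }b\in\mathcal A\text{ with }\hat b|_E=0,\ \hat b(\varphi)\ne0 .
\end{equation}
An hk-closed set is an intersection of zero sets of Gelfand transforms, so it is Gelfand-closed. The algebra $\mathcal A$ is \emph{regular} if, conversely, the right side of \eqref{eq:hk} holds for every Gelfand-closed set $E$, that is, if the two topologies coincide. For a closed subalgebra $\mathcal B\subseteq\mathcal A$, regularity refers to its own character space $\Sigma(\mathcal B)$. A function $\Sigma(\mathcal A)\to\mathbb C$ is \emph{hk-continuous} if it is continuous from the hk-topology to the usual topology of $\mathbb C$.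

A bounded operator $T$ on a Banach space $\mathcal X$ is \emph{decomposable} in the sense of Foia\c{s} if for every open cover $\{U,V\}$ of $\mathbb C$ there are closed $T$-invariant subspaces $\mathcal Y,\mathcal Z$ with $\mathcal Y+\mathcal Z=\mathcal X$, $\sigma(T|_{\mathcal Y})\subseteq U$ and $\sigma(T|_{\mathcal Z})\subseteq V$. Thus the space splits, though not necessarily as a direct sum, along every open cover of the plane. The \emph{Apostol algebra} $\mathrm{Dec}(\mathcal A)$ is the set of $a\in\mathcal A$ for which the operator $L_a\colon x\mapsto ax$ on $\mathcal A$ is decomposable. Decomposability enters this paper only through the following known facts, which we use without proof.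

\begin{theorem}[Neumann]\label{thm:neumann}
Let $\mathcal A$ be a semisimple commutative Banach algebra.
\begin{enumerate}
\item[(a)] An element $a\in\mathcal A$ lies in $\mathrm{Dec}(\mathcal A)$ if and only if $\hat a$ is hk-continuous.
\item[(b)] There is a largest closed regular subalgebra $\mathrm{Reg}(\mathcal A)$ of $\mathcal A$, and $\mathrm{Reg}(\mathcal A)\subseteq\mathrm{Dec}(\mathcal A)$.
\end{enumerate}
\end{theorem}

We answer the following question, which we take from \cite{source}.

\medskip
\noindent\textbf{Question.} \emph{Does $\mathrm{Reg}(\mathcal A)=\mathrm{Dec}(\mathcal A)$ hold for every semisimple commutative Banach algebra $\mathcal A$? Equivalently, does hk-continuity of $\hat a$ imply $a\in\mathrm{Reg}(\mathcal A)$?}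
\medskip

Both sets collect the elements whose level sets can be separated, and they differ in where the separating elements come from. By \eqref{eq:hk}, $\hat a$ is hk-continuous when, for every closed $F\subseteq\mathbb C$ and every $\varphi$ with $\hat a(\varphi)\notin F$, \emph{some} $b\in\mathcal A$ vanishes on $\hat a^{-1}(F)$ and not at $\varphi$. If $\mathcal A$ is unital and $a$ lies in a closed regular subalgebra $\mathcal B\ni1$, such a $b$ is found \emph{inside} $\mathcal B$: the set $\{\psi\in\Sigma(\mathcal B):\psi(a)\in F\}$ is closed, omits $\varphi|_{\mathcal B}$, and contains the restriction of every character in $\hat a^{-1}(F)$. This $b$ then has an hk-continuous transform itself. The question is whether the separating elements can always be chosen in such a self-sustaining way.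

Sums, products and uniform limits of hk-continuous functions are hk-continuous, and $\sup|\hat a|\le\|a\|$. Hence $\mathrm{Dec}(\mathcal A)$ is a closed subalgebra, and by Theorem~\ref{thm:neumann}(b) the equality $\mathrm{Reg}(\mathcal A)=\mathrm{Dec}(\mathcal A)$ holds if and only if $\mathrm{Dec}(\mathcal A)$ is regular. The two extreme cases suggest equality. If $\mathcal A$ is regular, both sets are $\mathcal A$. If $\mathcal A$ is the disc algebra, hk-continuous functions are constant (Corollary~\ref{cor:domain}), and both sets are $\mathbb C1$. Nevertheless the answer is negative, even for separable uniform algebras.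

A \emph{uniform algebra} is a closed unital subalgebra of $C(X)$, for some compact Hausdorff space $X$, with the sup norm. For a nonempty compact set $K\subset\mathbb C$, let $R(K)\subseteq C(K)$ be the uniform closure of the rational functions with poles off $K$. Uniform algebras are semisimple (Section~\ref{sec:prelim}), and we identify their elements with Gelfand transforms.

\begin{theorem}\label{thm:main}
For every nonempty compact $K\subset\mathbb C$ there are a separable uniform algebra $\mathcal A$ and $a\in\mathcal A$ with $\sigma(a)=K$ such that $\hat a$ is hk-continuous and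
\[
\mathrm{Dec}(\mathcal A)=\{g\circ\hat a:g\in R(K)\}\cong R(K)\quad\text{isometrically.}
\]
\end{theorem}

\begin{theorem}\label{thm:disc}
If $K=\overline{\mathbb D}$ is the closed unit disc in Theorem~\ref{thm:main}, then $\mathrm{Dec}(\mathcal A)$ is isometrically isomorphic to the disc algebra, while $\mathrm{Reg}(\mathcal A)=\mathbb C1$. In particular, $\hat a$ is hk-continuous but $a\notin\mathrm{Reg}(\mathcal A)$.
\end{theorem}

\begin{theorem}\label{thm:class}
For a nonempty compact set $K\subset\mathbb C$ the following are equivalent:
\begin{enumerate}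
\item[(i)] $R(K)$ is regular;
\item[(ii)] for every uniform algebra $\mathcal A$ and every $a\in\mathcal A$ with $\sigma(a)=K$, if $a\in\mathrm{Dec}(\mathcal A)$ then $a\in\mathrm{Reg}(\mathcal A)$.
\end{enumerate}
When \textup{(i)} holds, $a\in\mathrm{Reg}(\mathcal A)$ for every such $a$. When \textup{(i)} fails, for instance when $K$ has nonempty interior, the pair $(\mathcal A,a)$ of Theorem~\ref{thm:main} violates \textup{(ii)}.
\end{theorem}

The construction starts from $R(K)$ and $a=z$ and adjoins countably many cut-off elements $w_j$, each equal to $0$ on one half-plane and to $1$ on a parallel disjoint half-plane. They make $\hat a$ hk-continuous (Section~\ref{sec:constr}). On the strip between the half-planes $w_j$ is a free analytic variable, and this forces hk-continuous functions to depend on $z$ alone (Section~\ref{sec:fibers}). The norms $\|w_j\|$ grow so fast that the only functions of $z$ in the algebra are those of $R(K)$ (Section~\ref{sec:nonew}). Section~\ref{sec:model} shows why the growth is needed and carries out the last step for a single cut-off.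

\section{Background}\label{sec:prelim}

We use these textbook facts about a commutative Banach algebra $\mathcal B$. Characters have norm at most $1$, the Gelfand topology is Hausdorff, and $\sup|\hat b|=\lim_n\|b^n\|^{1/n}$. If $\mathcal B$ is unital, then characters send $1$ to $1$, $\Sigma(\mathcal B)$ is compact, and $\sigma(b)=\hat b(\Sigma(\mathcal B))$; in particular $b$ is invertible if and only if $\hat b$ has no zero. In a closed subalgebra of $C(X)$ we have $\|b^n\|=\|b\|^n$, so the Gelfand transform is isometric and the algebra is semisimple. The characters of $C(X)$ are the point evaluations, so $C(X)$ is regular by Urysohn's lemma. The one-dimensional algebra $\mathbb C1$ is regular, so $1\in\mathrm{Reg}(\mathcal B)$ for unital semisimple $\mathcal B$.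

Disjoint hk-open sets produce zero divisors. This is the only way in which we shall exploit hk-continuity.

\begin{lemma}\label{lem:sep}
Let $\mathcal B$ be semisimple, let $U,V\subseteq\Sigma(\mathcal B)$ be disjoint hk-open sets, and let $\varphi\in U$, $\psi\in V$. Then there are $b,c\in\mathcal B$ with $\hat b(\varphi)\ne0$, $\hat c(\psi)\ne0$ and $bc=0$.
\end{lemma}

\begin{proof}
By \eqref{eq:hk} there are $b,c$ with $\hat b=0$ off $U$, $\hat b(\varphi)\neq0$, $\hat c=0$ off $V$, $\hat c(\psi)\ne0$. Then $\hat b\hat c=0$ because $U\cap V=\emptyset$, and $bc=0$ by semisimplicity.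
\end{proof}

\begin{corollary}\label{cor:domain}
Let $\mathcal B$ be semisimple and without zero divisors. Then every hk-continuous function on $\Sigma(\mathcal B)$ is constant. If $\mathcal B$ is also regular, then $\dim\mathcal B\le1$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:sep}, any two nonempty hk-open sets meet. A nonconstant hk-continuous function would pull back disjoint neighborhoods of two of its values to disjoint nonempty hk-open sets. If $\mathcal B$ is regular, the hk-topology is the Gelfand topology, which is Hausdorff, so $\Sigma(\mathcal B)$ has at most one point; injectivity of the Gelfand transform gives $\dim\mathcal B\le1$.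
\end{proof}

\subsection*{The algebra $R(K)$}
A character $\varphi$ of $R(K)$ satisfies $z_0:=\varphi(z)\in K$, because $z-\lambda$ is invertible for $\lambda\notin K$, and $\varphi(\rho)=\rho(z_0)$ for rational $\rho$ with poles off $K$. Hence $\varphi$ is evaluation at $z_0$, and the evaluation map $K\to\Sigma(R(K))$, a continuous bijection of compact Hausdorff spaces, is a homeomorphism. Functions in $R(K)$ are holomorphic on the interior of $K$, being uniform limits of such functions. For $K=\overline{\mathbb D}$, $R(K)$ is the \emph{disc algebra} of all $g\in C(\overline{\mathbb D})$ holomorphic on $\mathbb D$: such a $g$ is the uniform limit of the dilations $g(\tau z)$, $\tau\uparrow1$, each a uniform limit of Taylor polynomials. By the identity theorem the disc algebra has no zero divisors.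

\subsection*{Annihilating measures}
Write $z=x+iy$, $\bar\partial=\frac12(\partial_x+i\partial_y)$, and $dA$ for area measure. A $C^1$ function is holomorphic exactly where $\bar\partial$ annihilates it. The Cauchy--Pompeiu formula states that for $\psi\in C_c^\infty(\mathbb C)$,
\[
\psi(z)=\frac1\pi\int_{\mathbb C}\frac{\bar\partial\psi(\zeta)}{z-\zeta}\,dA(\zeta)\qquad(z\in\mathbb C).
\]
By the Hahn--Banach and Riesz representation theorems, a function $g\in C(K)$ lies in $R(K)$ if and only if $\int g\,d\mu=0$ for every complex Borel measure $\mu$ on $K$ that \emph{annihilates} $R(K)$, meaning that $\int f\,d\mu=0$ for all $f\in R(K)$. The next lemma says that such a measure sees only the $\bar\partial$-derivative of a smooth function on $K$.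

\begin{lemma}\label{lem:cauchy}
Let $\mu$ be a complex Borel measure on $K$ that annihilates $R(K)$. Its Cauchy transform $\hat\mu(\zeta)=\int_K(z-\zeta)^{-1}\,d\mu(z)$ is defined for almost every $\zeta\in\mathbb C$, satisfies $\int_K|\hat\mu|\,dA<\infty$, and
\begin{equation}\label{eq:green}
\int_K\psi\,d\mu=\frac1\pi\int_K\bar\partial\psi\;\hat\mu\,dA\qquad(\psi\in C_c^\infty(\mathbb C)).
\end{equation}
\end{lemma}

\begin{proof}
If $K\subseteq\{|z|\le M\}$, then for $z\in K$ we have
\[
\int_{|\zeta|\le M}\frac{dA(\zeta)}{|z-\zeta|}\le\int_{|\xi|\le2M}\frac{dA(\xi)}{|\xi|}=4\pi M.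
\]
So $|z-\zeta|^{-1}$ is integrable for $|\mu|\times dA$ on $K\times\{|\zeta|\le M\}$ for all large $M$, and $\hat\mu$ is locally integrable. Integrate the Cauchy--Pompeiu formula against $\mu$; Fubini's theorem gives $\int\psi\,d\mu=\frac1\pi\int_{\mathbb C}\bar\partial\psi\,\hat\mu\,dA$. For $\zeta\notin K$ the function $(z-\zeta)^{-1}$ lies in $R(K)$, so $\hat\mu(\zeta)=0$.
\end{proof}

\begin{remark}\label{rem:area}
If $K$ has area zero, \eqref{eq:green} shows that $\mu$ annihilates the restrictions to $K$ of all smooth functions, which are dense in $C(K)$. So $\mu=0$, and $R(K)=C(K)$ is regular. By Theorem~\ref{thm:class}, in a uniform algebra an element of $\mathrm{Dec}(\mathcal A)\setminus\mathrm{Reg}(\mathcal A)$ has spectrum of positive area.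
\end{remark}

\section{What the cut-offs may and may not be}\label{sec:model}

To make $z$ hk-continuous we need, for all rational $s<t$, an element that vanishes where $\operatorname{Re}z<s$ and does not vanish where $\operatorname{Re}z>t$, and the same for $\operatorname{Im}z$. The first idea is to adjoin functions $\theta(\operatorname{Re}z)$ with $0\le\theta\le1$, $\theta=0$ on $(-\infty,s]$ and $\theta=1$ on $[t,\infty)$. This fails, and so does every uniformly bounded family of cut-offs.

\begin{proposition}\label{prop:bounded}
Let $\mathcal A\subseteq C(X)$ be a uniform algebra, let $a\in\mathcal A$ with $\|a\|\le1$, and let $r>0$. Suppose that for all rational $s<t$ there is $w_{s,t}\in\mathcal A$ with $\|w_{s,t}\|\le r$, $w_{s,t}=0$ on $\{\operatorname{Re}a<s\}$ and $w_{s,t}=1$ on $\{\operatorname{Re}a>t\}$. Then $\bar a\in\mathcal A$ and $a\in\mathrm{Reg}(\mathcal A)$.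
\end{proposition}

\begin{proof}
Fix $N\ge1$, put $s_k=-1+k/N$ for $0\le k\le 2N$, and let $f_N=-1+\frac1N\sum_{k=0}^{2N-1}w_{s_k,s_{k+1}}$. At a point of $X$ where $\operatorname{Re}a=\xi\in[-1,1]$, compare $f_N$ with $\xi=-1+\sum_k\ell_k$, where $\ell_k$ is the length of $[s_k,s_{k+1}]\cap(-\infty,\xi]$. The $k$-th terms are both $1/N$ if $s_{k+1}<\xi$ and both $0$ if $s_k>\xi$. At most two indices remain, and for them the terms differ by at most $(r+1)/N$. So $\|f_N-\operatorname{Re}a\|\le2(r+1)/N$, whence $\operatorname{Re}a\in\mathcal A$ and $\bar a=2\operatorname{Re}a-a\in\mathcal A$. Polynomials in $z,\bar z$ are dense in $C(L)$, $L=a(X)$, so $\{g\circ a:g\in C(L)\}$ is a closed subalgebra of $\mathcal A$ that contains $a$ and is isometrically isomorphic to the regular algebra $C(L)$.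
\end{proof}

The criterion \eqref{eq:hk} places no bound on the norm of the separating element, and this is the room we use. A cut-off $w$ of large norm that satisfies no relation beyond the two required ones is obtained by taking, as the underlying space, \emph{all} pairs $(z,w)$ compatible with these relations and with a bound $|w|\le r$.

\begin{example}[one cut-off over the disc]\label{ex:one}
Fix $-1<s<t<1$ and $r\ge2$, and let
\[
X=\{(z,w):|z|\le1,\ |w|\le r,\ w=0\text{ if }\operatorname{Re}z<s,\ w=1\text{ if }\operatorname{Re}z>t\};
\]
see Figure~\ref{fig:X}. Let $\mathcal A$ be the closure in $C(X)$ of the polynomials in $z$ and $w$. Take a nondecreasing $C^\infty$ function $\theta$ as above and put $\chi(z)=\theta(\operatorname{Re}z)$, so that $(z,\chi(z))\in X$ for $|z|\le1$. We show that neither $\bar z$ nor $\chi(z)$, as functions on $X$, lies in $\mathcal A$.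

The functional $g\mapsto\oint_{|z|=1}g\,dz$ annihilates the disc algebra, and we want to extend it to a bounded functional on $C(X)$ that annihilates $\mathcal A$. The obvious candidate $F\mapsto\oint F(z,\chi(z))\,dz$ does not vanish on a polynomial $p(z,w)$; Green's formula $\oint_{|z|=1}\psi\,dz=2i\int_{\mathbb D}\bar\partial\psi\,dA$ and the chain rule compute the defect:
\[
\oint_{|z|=1}p(z,\chi(z))\,dz=2i\int_S\frac{\partial p}{\partial w}(z,\chi(z))\,\bar\partial\chi(z)\,dA(z),
\]
where $S=\{|z|\le1,\ s<\operatorname{Re}z<t\}$ is the strip off which $\bar\partial\chi=\frac12\theta'(\operatorname{Re}z)$ vanishes. A derivative is not in general controlled by a sup norm. But over $z\in S$ the whole disc $|w|\le r$ belongs to $X$, so Cauchy's formula writes $\partial p/\partial w\,(z,\chi(z))$ as $Dp(z)$, where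
\[
DF(z)=\frac1{2\pi i}\oint_{|\zeta|=r}\frac{F(z,\zeta)}{(\zeta-\chi(z))^2}\,d\zeta
\]
makes sense for every $F\in C(X)$. Since $0\le\chi\le1$ and $r\ge2$, we have $|\zeta-\chi(z)|\ge r-1\ge r/2$, and so
\begin{equation}\label{eq:cauchyest}
|DF(z)|\le\frac1{2\pi}\cdot2\pi r\cdot\frac{\|F\|}{(r/2)^2}=\frac{4\|F\|}r .
\end{equation}
Therefore
\[
\Lambda(F)=\oint_{|z|=1}F(z,\chi(z))\,dz-2i\int_SDF\;\bar\partial\chi\,dA
\]
is a bounded functional on $C(X)$ that vanishes on polynomials, hence on $\mathcal A$. If $F(z,w)=g(z)$ depends on $z$ alone, then $DF=0$ because $(\zeta-\chi(z))^{-2}$ has the primitive $-(\zeta-\chi(z))^{-1}$ on the circle, and $\Lambda(F)=\oint g\,dz$. Now $\oint\bar z\,dz=\int_0^{2\pi}i\,d\vartheta=2\pi i$, and by Green's formula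
\[
\oint\chi\,dz=i\int_{\mathbb D}\theta'(\operatorname{Re}z)\,dA=2i\int_s^t\theta'(x)\sqrt{1-x^2}\,dx\ne0 .
\]
So $\bar z\notin\mathcal A$ and $\chi(z)\notin\mathcal A$, although $w\in\mathcal A$ agrees with $\chi(z)$ off the closed strip.
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!20] (3,-2) rectangle (5.5,2);
\draw (3,-2) rectangle (5.5,2);
\draw[->] (0,-2.5) -- (8.5,-2.5) node[right] {$\operatorname{Re}z$};
\draw[->] (0,-2.5) -- (0,2.6) node[above] {$w$};
\draw[very thick] (0.6,0) -- (3,0);
\draw[very thick] (5.5,1) -- (7.9,1);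
\draw[thick,dashed] (3,0) .. controls (4.25,0) and (4.25,1) .. (5.5,1);
\draw (3,-2.4) -- (3,-2.6) node[below] {$s$};
\draw (5.5,-2.4) -- (5.5,-2.6) node[below] {$t$};
\draw (0.1,-2) -- (-0.1,-2) node[left] {$-r$};
\draw (0.1,0) -- (-0.1,0) node[left] {$0$};
\draw (0.1,1) -- (-0.1,1) node[left] {$1$};
\draw (0.1,2) -- (-0.1,2) node[left] {$r$};
\end{tikzpicture}
\caption{The constraint on one cut-off variable $w$, drawn for real $w$. It equals $0$ where $\operatorname{Re}z<s$ and $1$ where $\operatorname{Re}z>t$ (thick segments), and it ranges over the full disc $|w|\le r$ where $s\le\operatorname{Re}z\le t$ (shaded). The dashed curve is the smooth choice $w=\chi(z)$, which joins the two segments inside the allowed set.}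
\label{fig:X}
\end{figure}

Two changes lead to the general case. The measure $dz$ on the circle is replaced by an arbitrary measure $\mu$ annihilating $R(K)$, and Green's formula by \eqref{eq:green}; for $\mu=dz$ one has $\hat\mu=2\pi i$ on $\mathbb D$, and the two formulas agree. And one cut-off is replaced by countably many, each contributing a correction term of norm at most a constant times $\sup|\bar\partial\chi|/r$. The radii will be chosen to make these bounds summable.

\section{The algebra and its character space}\label{sec:constr}

Fix a nonempty compact set $K\subset\mathbb C$. Enumerate by $j=1,2,\dots$ all triples $(\xi_j,s_j,t_j)$ with $\xi_j\in\{1,-i\}$ and $s_j<t_j$ rational, and put $u_j(z)=\operatorname{Re}(\xi_jz)$. Thus $u_j=\operatorname{Re}z$ if $\xi_j=1$ and $u_j=\operatorname{Im}z$ if $\xi_j=-i$. Fix $C^\infty$ functions $\theta_j\colon\mathbb R\to[0,1]$ with $\theta_j=0$ on $(-\infty,s_j]$ and $\theta_j=1$ on $[t_j,\infty)$, and let $\chi_j=\theta_j\circ u_j$. Since $u_j=\frac12(\xi_jz+\bar\xi_j\bar z)$, we have $\bar\partial\chi_j=\frac12\bar\xi_j\,\theta_j'\circ u_j$. This function is bounded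 and vanishes off $\{s_j<u_j<t_j\}$. Choose $r_j\ge2$ with
\begin{equation}\label{eq:radii}
\frac4{r_j}\sup_{\mathbb C}|\bar\partial\chi_j|\le2^{-j}.
\end{equation}
The mean value theorem gives $\sup|\theta_j'|\ge1/(t_j-s_j)$, so \eqref{eq:radii} forces $r_j(t_j-s_j)\ge2^{j+1}$; it is the smallness of such products that drives Proposition~\ref{prop:bounded}. Condition \eqref{eq:radii} is used only in Section~\ref{sec:nonew}.

Let $X$ be the set of $(z,w)\in K\times\prod_j\{|w_j|\le r_j\}$ such that, for every $j$,
\begin{equation}\label{eq:X}
w_j=0\ \text{ if }u_j(z)<s_j,\qquad w_j=1\ \text{ if }u_j(z)>t_j .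
\end{equation}
The first condition describes the closed set $\{u_j\ge s_j\}\cup\{w_j=0\}$ and the second the closed set $\{u_j\le t_j\}\cup\{w_j=1\}$. So $X$ is a closed subset of a countable product of compact metric spaces, hence compact and metrizable, and $C(X)$ is separable. Let $\pi(z,w)=z$. The map
\[
\gamma\colon K\to X,\qquad\gamma(z)=\bigl(z,(\chi_j(z))_j\bigr),
\]
is continuous, satisfies \eqref{eq:X}, and $\pi\circ\gamma=\mathrm{id}_K$. In particular $\pi(X)=K$.

Let $\mathcal A_0\subseteq C(X)$ be the unital algebra of all finite sums $p=\sum_\alpha\rho_\alpha(z)w^\alpha$, where each $\rho_\alpha$ is rational with poles off $K$ and each $w^\alpha$ is a monomial in finitely many $w_j$. Let $\mathcal A$ be the closure of $\mathcal A_0$ and let $a=\pi\in\mathcal A$. Then $\mathcal A$ is a separable uniform algebra. It contains $g\circ\pi$ for every $g\in R(K)$, since $\|g\circ\pi-\rho\circ\pi\|=\sup_K|g-\rho|$.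

The hk-topology lives on $\Sigma(\mathcal A)$, which may a priori be larger than $X$. The difficulty is that \eqref{eq:X} is not a system of algebraic equations, so a character has no evident reason to respect it. We turn each condition into a family of norm inequalities by means of the exponentials $e^{\pm\lambda\xi_jz}$, whose moduli are $e^{\pm\lambda u_j(z)}$. This is why the cut-offs are attached to half-planes.

\begin{proposition}\label{prop:chars}
The evaluation map $X\to\Sigma(\mathcal A)$ is a homeomorphism. Under this identification $\hat f=f$ for $f\in\mathcal A$, and $\sigma(a)=K$.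
\end{proposition}

\begin{proof}
Evaluations at distinct points are distinct characters, because $z$ and the $w_j$ separate the points of $X$. Let $\varphi\in\Sigma(\mathcal A)$, $z_0=\varphi(a)$, $\omega_j=\varphi(w_j)$. For $\lambda\notin K$ the element $a-\lambda$ has the inverse $(z-\lambda)^{-1}\in\mathcal A_0$, so $\varphi(a-\lambda)\neq0$. Hence $z_0\in K$. Also $|\omega_j|\le\|w_j\|\le r_j$.

For $\beta\in\mathbb C$ the exponential series for $e^{\beta a}$ converges in $\mathcal A$, and $\varphi(e^{\beta a})=e^{\beta z_0}$. Let $\lambda>0$. The function $w_je^{-\lambda\xi_ja}$ vanishes where $u_j(z)<s_j$ and has modulus at most $r_je^{-\lambda s_j}$ elsewhere. The function $(w_j-1)e^{\lambda\xi_ja}$ vanishes where $u_j(z)>t_j$ and has modulus at most $(r_j+1)e^{\lambda t_j}$ elsewhere. Applying $\varphi$, which has norm $1$, we get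
\[
|\omega_j|\le r_je^{-\lambda(s_j-u_j(z_0))},\qquad|\omega_j-1|\le(r_j+1)e^{-\lambda(u_j(z_0)-t_j)} .
\]
Letting $\lambda\to\infty$ gives $\omega_j=0$ if $u_j(z_0)<s_j$ and $\omega_j=1$ if $u_j(z_0)>t_j$. So $x_0=(z_0,(\omega_j)_j)\in X$. The character $\varphi$ agrees with evaluation at $x_0$ on $a$, on each $(a-\lambda)^{-1}$ with $\lambda\notin K$, and on each $w_j$. These elements and $1$ generate $\mathcal A_0$, which is dense, so $\varphi$ is evaluation at $x_0$. The evaluation map is thus a continuous bijection of compact Hausdorff spaces, hence a homeomorphism, and $\sigma(a)=\hat a(\Sigma(\mathcal A))=\pi(X)=K$.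
\end{proof}

From now on $X$ carries two topologies, its own and the hk-topology of $\mathcal A$.

\begin{proposition}\label{prop:hk}
The function $\pi$ is hk-continuous, and so is $g\circ\pi$ for every $g\in C(K)$.
\end{proposition}

\begin{proof}
Let $u$ be $\operatorname{Re}$ or $\operatorname{Im}$ and let $\tau\in\mathbb R$. If $u(\pi(x))>\tau$, choose $j$ with $u_j=u$ and $\tau<s_j<t_j<u(\pi(x))$. Then $w_j=0$ on $\{u\circ\pi\le\tau\}$ and $w_j(x)=1$, so this set is hk-closed by \eqref{eq:hk}. If $u(\pi(x))<\tau$, choose $j$ with $u_j=u$ and $u(\pi(x))<s_j<t_j<\tau$. Then $1-w_j=0$ on $\{u\circ\pi\ge\tau\}$ and $(1-w_j)(x)=1$, so this set is hk-closed too. Hence the preimages of all horizontal and vertical open half-planes are hk-open. These half-planes form a subbase for the topology of $\mathbb C$, since finite intersections give all open rectangles. So $\pi$ is hk-continuous, and $g\circ\pi$ is the composition of the hk-continuous map $\pi\colon X\to K$ with a continuous function.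
\end{proof}

\section{Analyticity along the fibers}\label{sec:fibers}

Fix $z\in K$ and call $j$ \emph{free} if $s_j\le u_j(z)\le t_j$. The fiber $\pi^{-1}(z)$ consists of the points $(z,w)$ in which $|w_j|\le r_j$ for free $j$ and $w_j$ has the value, $0$ or $1$, prescribed by \eqref{eq:X} for the other $j$. It is a product of closed discs, and we expect $\mathcal A$ to behave on it like an algebra of holomorphic functions, with no zero divisors. There are infinitely many free indices, so we reduce to one variable by restricting to the complex line through two given points. The points may have coordinates on the boundary circles, in which case the line need not meet the fiber in an open set; a slight contraction removes this obstacle in all coordinates at once.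

\begin{lemma}\label{lem:fiber}
Let $b,c\in\mathcal A$ with $bc=0$, and let $x,y\in X$ with $\pi(x)=\pi(y)$. Then $b(x)c(y)=0$.
\end{lemma}

\begin{proof}
Suppose $b(x)\ne0\ne c(y)$, and let $z=\pi(x)$. For $0<\varepsilon<1$ let $x',y'\in\pi^{-1}(z)$ be obtained from $x,y$ by multiplying the free coordinates by $1-\varepsilon$. As $\varepsilon\to0$, $x'\to x$ and $y'\to y$ coordinatewise, that is, in $X$. Fix $\varepsilon$ with $b(x')\ne0\ne c(y')$. The set
\[
\Omega=\{\zeta\in\mathbb C:|\zeta|+|1-\zeta|<(1-\varepsilon)^{-1}\}
\]
is open and convex, and it contains $0$ and $1$. For $\zeta\in\Omega$ let $\ell(\zeta)$ be the point over $z$ with coordinates $(1-\zeta)w_j(x')+\zeta w_j(y')$. For free $j$ this number has modulus at most $(|1-\zeta|+|\zeta|)(1-\varepsilon)r_j\le r_j$. For the other $j$ we have $w_j(x')=w_j(y')$, and the coordinate is the prescribed value. So $\ell(\zeta)\in\pi^{-1}(z)$.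

For $p=\sum_\alpha\rho_\alpha(z)w^\alpha\in\mathcal A_0$, the function $p\circ\ell$ is a polynomial in $\zeta$, because $z$ is fixed and each $w_j\circ\ell$ is affine. Hence $b\circ\ell$ and $c\circ\ell$ are uniform limits of polynomials on $\Omega$, so they are holomorphic. Their product is zero and $\Omega$ is connected, so one of them vanishes identically. But $b(\ell(0))=b(x')\ne0$ and $c(\ell(1))=c(y')\ne0$.
\end{proof}

\begin{proposition}\label{prop:fiber}
If $f\in\mathcal A$ is hk-continuous, then $f=g\circ\pi$ with $g=f\circ\gamma\in C(K)$.
\end{proposition}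

\begin{proof}
Suppose $f(x)\ne f(y)$ with $\pi(x)=\pi(y)$. The preimages under $f$ of disjoint open neighborhoods of $f(x)$ and $f(y)$ are disjoint hk-open sets, so Lemma~\ref{lem:sep} gives $b,c\in\mathcal A$ with $bc=0$ and $b(x)c(y)\ne0$, contrary to Lemma~\ref{lem:fiber}. Thus $f$ is constant on fibers. Since $x$ and $\gamma(\pi(x))$ lie in the same fiber, $f=f\circ\gamma\circ\pi$.
\end{proof}

In particular, $w_j$ is not hk-continuous whenever the strip $\{s_j\le u_j\le t_j\}$ meets $K$: the elements that separate the level sets of $a$ do not belong to $\mathrm{Dec}(\mathcal A)$.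

\section{The functions of $z$ in the algebra}\label{sec:nonew}

By Propositions~\ref{prop:hk} and~\ref{prop:fiber}, the hk-continuous elements of $\mathcal A$ are exactly those that depend on $z$ alone. It remains to identify them. An element $g\circ\pi$ of $\mathcal A$ is a limit of elements of $\mathcal A_0$ that may involve more and more of the $w_j$, as in the proof of Proposition~\ref{prop:bounded}, so we argue by duality as in Example~\ref{ex:one}.

\begin{proposition}\label{prop:nonew}
If $g\in C(K)$ and $g\circ\pi\in\mathcal A$, then $g\in R(K)$.
\end{proposition}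

\begin{proof}
Let $\mu$ be a complex Borel measure on $K$ annihilating $R(K)$. We must show that $\int g\,d\mu=0$, and we do so by constructing a bounded functional $\Lambda$ on $C(X)$ that vanishes on $\mathcal A$ and satisfies $\Lambda(g\circ\pi)=\int g\,d\mu$.

\emph{The functional.} Let $S_j=\{z\in K:s_j<u_j(z)<t_j\}$. For $z\in S_j$ and $|\zeta|\le r_j$, let $\gamma_j(z,\zeta)$ be the point $\gamma(z)$ with its coordinate $w_j$ replaced by $\zeta$. It lies in $X$, because \eqref{eq:X} does not constrain $w_j$ over $S_j$, and it depends continuously on $(z,\zeta)$. For $F\in C(X)$ and $z\in S_j$ put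
\[
D_jF(z)=\frac1{2\pi i}\oint_{|\zeta|=r_j}\frac{F(\gamma_j(z,\zeta))}{(\zeta-\chi_j(z))^2}\,d\zeta .
\]
This is a continuous function on $S_j$, and the estimate \eqref{eq:cauchyest}, which uses only $0\le\chi_j\le1$ and $r_j\ge2$, gives $|D_jF|\le4\|F\|/r_j$. Define
\[
\Lambda(F)=\int_KF\circ\gamma\,d\mu-\frac1\pi\sum_{j\ge1}\int_{S_j}D_jF\;\bar\partial\chi_j\;\hat\mu\,dA .
\]
By \eqref{eq:radii}, $|D_jF\,\bar\partial\chi_j|\le2^{-j}\|F\|$ on $S_j$. So the series converges absolutely, and
\[
|\Lambda(F)|\le\|F\|\Bigl(\|\mu\|+\frac1\pi\int_K|\hat\mu|\,dA\Bigr),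
\]
where the integral is finite by Lemma~\ref{lem:cauchy}. Thus $\Lambda$ is a bounded linear functional on $C(X)$.

\emph{$\Lambda$ vanishes on $\mathcal A$.} Let $p\in\mathcal A_0$ and fix an expression $P(z,w)=\sum_\alpha\rho_\alpha(z)w^\alpha$ for it, regarded as a polynomial in $w_1,\dots,w_n$ with coefficients holomorphic on an open set $G\supseteq K$. The function $z\mapsto P(z,\chi_1(z),\dots,\chi_n(z))$ is $C^\infty$ on $G$. Multiply it by a function in $C_c^\infty(G)$ equal to $1$ near $K$ to obtain $\psi\in C_c^\infty(\mathbb C)$. Then $\psi=p\circ\gamma$ on $K$. Since $\bar\partial$ obeys the product rule and $\bar\partial\rho_\alpha=0$ on $G$, we have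
\[
\bar\partial\psi(z)=\sum_{j=1}^n\frac{\partial P}{\partial w_j}(\gamma(z))\;\bar\partial\chi_j(z)\qquad(z\in K).
\]
The $j$-th term vanishes on $K\setminus S_j$, where $\bar\partial\chi_j=0$. For $z\in S_j$ the function $\zeta\mapsto p(\gamma_j(z,\zeta))$ is the polynomial obtained from $P$ by letting only $w_j$ vary, and $|\chi_j(z)|<r_j$. Cauchy's formula for its derivative at $\zeta=\chi_j(z)$ gives $D_jp(z)=\frac{\partial P}{\partial w_j}(\gamma(z))$ for $j\le n$. For $j>n$ the polynomial is constant and $D_jp=0$. Now \eqref{eq:green} reads
\[
\int_Kp\circ\gamma\,d\mu=\frac1\pi\sum_{j=1}^n\int_{S_j}D_jp\;\bar\partial\chi_j\;\hat\mu\,dA,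
\]
which is $\Lambda(p)=0$. Since $\Lambda$ is bounded and $\mathcal A_0$ is dense in $\mathcal A$, $\Lambda=0$ on $\mathcal A$.

\emph{Functions of $z$.} For $F=g\circ\pi$ the function $\zeta\mapsto F(\gamma_j(z,\zeta))=g(z)$ is constant, so $D_jF=0$ for all $j$, and $F\circ\gamma=g$. Hence $\int g\,d\mu=\Lambda(g\circ\pi)=0$.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $\mathcal A$ and $a=\pi$ from Section~\ref{sec:constr}. By Propositions~\ref{prop:chars} and~\ref{prop:hk}, $\sigma(a)=K$ and $\hat a=\pi$ is hk-continuous. If $g\in R(K)$, then $g\circ\pi$ lies in $\mathcal A$ and is hk-continuous, so $g\circ\pi\in\mathrm{Dec}(\mathcal A)$ by Theorem~\ref{thm:neumann}(a). Conversely, if $f\in\mathrm{Dec}(\mathcal A)$, then $f$ is hk-continuous by the same theorem, $f=g\circ\pi$ with $g\in C(K)$ by Proposition~\ref{prop:fiber}, and $g\in R(K)$ by Proposition~\ref{prop:nonew}. The algebra homomorphism $g\mapsto g\circ\pi$ is isometric because $\pi(X)=K$.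
\end{proof}

For this pair $(\mathcal A,a)$, Theorem~\ref{thm:neumann}(b) places $\mathrm{Reg}(\mathcal A)$ inside $\mathrm{Dec}(\mathcal A)$. The isomorphism $\mathrm{Dec}(\mathcal A)\cong R(K)$ therefore carries $\mathrm{Reg}(\mathcal A)$ onto a closed regular subalgebra $\mathcal C$ of $R(K)$. We have $1\in\mathcal C$, and $a\in\mathrm{Reg}(\mathcal A)$ if and only if $z\in\mathcal C$.

\begin{proof}[Proof of Theorem~\ref{thm:disc}]
Here $R(K)$ is the disc algebra, so $\mathcal C$ has no zero divisors. As a closed subalgebra of $C(K)$ it is semisimple. Corollary~\ref{cor:domain} gives $\dim\mathcal C\le1$, so $\mathcal C=\mathbb C1$ and $\mathrm{Reg}(\mathcal A)=\mathbb C1$. The element $a$ is not a scalar, since $\sigma(a)=\overline{\mathbb D}$.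
\end{proof}

For general $K$ the algebra $R(K)$ may have zero divisors and $\mathcal C$ may be large. What survives is that $\mathcal C$ cannot contain $z$ unless it is everything. The point to prove is that $\mathcal C$ contains the inverses $(z-\lambda)^{-1}$, and regularity gives this by excluding extra characters.

\begin{lemma}\label{lem:full}
Let $\mathcal C$ be a closed regular subalgebra of $R(K)$ containing $1$ and $z$. Then $\mathcal C=R(K)$.
\end{lemma}

\begin{proof}
The evaluations at points of $K$ form a compact, hence closed, subset $E$ of $\Sigma(\mathcal C)$. If $\varphi\in\Sigma(\mathcal C)\setminus E$, regularity gives $b\in\mathcal C$ with $\varphi(b)\neq0$ and $\hat b|_E=0$. The latter means that $b=0$ on $K$, so $b=0$, a contradiction. Hence $\Sigma(\mathcal C)=E$. For $\lambda\notin K$ the transform of $z-\lambda$ has no zero on $E$, so $(z-\lambda)^{-1}\in\mathcal C$. Every rational function with poles off $K$ is a polynomial in $z$ and such inverses, so it lies in $\mathcal C$, and $\mathcal C$ is closed.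
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Assume (i). Let $\mathcal A$ be a uniform algebra and let $a\in\mathcal A$ with $\sigma(a)=K$. For rational $\rho$ with poles off $K$ the element $\rho(a)\in\mathcal A$ is defined and has transform $\rho\circ\hat a$. Since the Gelfand transform of $\mathcal A$ is isometric and $\hat a(\Sigma(\mathcal A))=K$,
\begin{equation}\label{eq:iso}
\|\rho(a)\|=\sup_{\Sigma(\mathcal A)}|\rho\circ\hat a|=\sup_K|\rho| .
\end{equation}
So $\rho|_K\mapsto\rho(a)$ is well defined and extends to an isometric isomorphism of $R(K)$ onto a closed subalgebra of $\mathcal A$ containing $a$. This subalgebra is regular, hence $a\in\mathrm{Reg}(\mathcal A)$. The assumption $a\in\mathrm{Dec}(\mathcal A)$ was not used. This proves (ii) and the first supplementary claim.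

Now let $(\mathcal A,a)$ be the pair of Theorem~\ref{thm:main}, for which $a\in\mathrm{Dec}(\mathcal A)$ and $\sigma(a)=K$. If $a\in\mathrm{Reg}(\mathcal A)$, then $z\in\mathcal C$, so $R(K)=\mathcal C$ is regular by Lemma~\ref{lem:full}. Thus, when (i) fails, this pair violates (ii); in particular (ii) implies (i).

Finally, suppose $K$ contains an open disc $\Delta$, and let $F\subset\Delta$ be a smaller closed disc. A function in $R(K)$ is holomorphic on $\Delta$, so if it vanishes on $F$ it vanishes on $\Delta$. Hence the closed set $F\subseteq K=\Sigma(R(K))$ cannot be separated from the points of $\Delta\setminus F$, and $R(K)$ is not regular.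
\end{proof}

The restriction to uniform algebras in Theorem~\ref{thm:class}(ii) is used in the first equality of \eqref{eq:iso}. In a general unital semisimple algebra the Gelfand transform gives only $\|\rho(a)\|\ge\sup_K|\rho|$, and we make no claim about the corresponding classification of spectra in that setting.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Multiplication operators on Banach modules over spectrally separable algebras},\newline
\texttt{http://bims.iranjournals.ir/}\allowbreak\texttt{article\_871\_}\allowbreak\texttt{9f5eadc32836600803a25c1fd5936d46.pdf}.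

\end{thebibliography}
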